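\title{Coloring graphs whose high-degree vertices are independent: the bound $\chi\le\max\{\omega,\Delta_0,\frac{2\Delta+5}{3}\}$}

\begin{abstract}
For a graph $G$ let $\Delta_0(G)$ be the largest $d$ such that two adjacent vertices both have degree at least $d$. We prove the conjecture that every graph satisfies $\chi\le\max\{\omega,\Delta_0,\frac{2\Delta+5}{3}\}$, and we show that the bound is best possible for every $\Delta\ge2$. As a consequence, a graph with $\Delta_0=t\ge3$ and $\Delta\le\lfloor 3(t-1)/2\rfloor$ is $t$-colorable exactly when it contains no $K_{t+1}$. The proof colors the high-degree vertices of a minimal counterexample one at a time with half of the colors, in an order chosen so that each component of low-degree vertices can be saved by excluding one color at one high-degree vertex.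
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. We write $\chi(G)$, $\omega(G)$ and $\Delta(G)$ for the chromatic number, the clique number and the maximum degree of $G$, and $N(v)$, $d(v)$ for the neighborhood and the degree of a vertex $v$. Greedy coloring gives $\chi\le\Delta+1$, and Brooks' theorem says that for $\Delta\ge3$ only a clique can require the last color: $\chi\le\max\{\omega,\Delta\}$.

The maximum degree is a crude measure: a star has large $\Delta$ and chromatic number $2$. Vertices of large degree do little harm to greedy coloring as long as they are not adjacent to each other. This is measured by Stacho's parameter \cite{Stacho}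
\[
\Delta_0(G)=\max_{xy\in E(G)}\min\{d(x),d(y)\},
\]
with $\Delta_0(G)=0$ if $G$ has no edges. Equivalently, $\Delta_0(G)$ is the least $d\ge 0$ such that the vertices of degree greater than $d$ form an independent set. A regular graph has $\Delta_0=\Delta$, and a star has $\Delta_0=1$. Every graph satisfies
\begin{equation}\label{eq:greedy}
\chi\le\Delta_0+1:
\end{equation}
give one color to all vertices of degree greater than $\Delta_0$, and then color the other vertices greedily; each of them has at most $\Delta_0$ neighbors.

Is there a Brooks theorem for \eqref{eq:greedy}, that is, does $\chi\le\max\{\omega,\Delta_0\}$ hold? When $\Delta_0=\Delta\ge3$ it does. In general there is no reason to expect a simple list of obstructions: Stacho \cite{Stacho} proved that for every fixed $t\ge3$ it is NP-complete to decide whether $\chi\le\Delta_0$ for graphs with $\Delta_0=t$. So the natural question is how far $\Delta$ must exceed $\Delta_0$ before an obstruction other than a clique appears. A bound of the form $\chi\le\max\{\omega,\Delta_0,f(\Delta)\}$ answers it. Rabern \cite{Rabern} proved that every graph with $\Delta\ge3$ satisfies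
\begin{equation}\label{eq:rabern}
\chi\le\max\{\omega,\Delta_0,\tfrac56(\Delta+1)\},
\end{equation}
and Kostochka, Rabern and Stiebitz \cite{KRS} proved that every graph satisfies $\chi\le\max\{\omega,\Delta_0,\frac34(\Delta+2)\}$. The conjecture posed in \cite{IBT} is that one can take $f(\Delta)=\frac{2\Delta+5}{3}$. This is at most $\frac34(\Delta+2)$ for $\Delta\ge2$ and at most $\frac56(\Delta+1)$ for $\Delta\ge5$. We prove the conjecture.

\begin{theorem}\label{thm:main}
Every graph satisfies $\chi\le\max\bigl\{\omega,\Delta_0,\frac{2\Delta+5}{3}\bigr\}$.
\end{theorem}

By \eqref{eq:greedy}, a graph with $\chi>\max\{\omega,\Delta_0\}$ has $\chi=\Delta_0+1$, so the theorem says that such a graph has a vertex of degree at least $\frac32\Delta_0-1$. Since $\lfloor(2\Delta+5)/3\rfloor\le\Delta$ for $\Delta\ge3$, the statement contains the form of Brooks' theorem recalled above. The bound cannot be improved.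

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] For every $\Delta\ge2$, the largest chromatic number of a graph with maximum degree $\Delta$ and $\chi>\max\{\omega,\Delta_0\}$ is exactly $\lfloor(2\Delta+5)/3\rfloor$.
\item[(b)] For each $k\ge4$, every graph with $\omega\le k-1$, $\Delta_0\le k-1$ and $\Delta\le\lfloor 3(k-2)/2\rfloor$ is $(k-1)$-colorable. This fails if $\lfloor 3(k-2)/2\rfloor$ is replaced by $\lfloor 3(k-2)/2\rfloor+1$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:poly}
Let $t=\Delta_0(G)\ge3$ and $\Delta(G)\le\lfloor 3(t-1)/2\rfloor$. Then $\chi(G)\le t$ if and only if $K_{t+1}\not\subseteq G$, and this is decidable in polynomial time. For each $t\ge3$ the equivalence fails for some graph with $\Delta_0=t$ and $\Delta=\lfloor 3(t-1)/2\rfloor+1$.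
\end{corollary}

Section~\ref{sec:Ok} constructs the extremal graphs, which explain the coefficient $\frac23$, and derives Theorem~\ref{thm:sharp} and Corollary~\ref{cor:poly} from Theorem~\ref{thm:main}. The rest of the paper proves Theorem~\ref{thm:main}. The method is described, and carried out in a model case, in Section~\ref{sec:high}. The proof uses three outside results: the bound \eqref{eq:rabern}, only for $\chi\le7$; Hall's theorem; and the theorem of Borodin and of Erd\H{o}s, Rubin and Taylor on list coloring.

\section{Splitting a vertex of a clique}\label{sec:Ok}

We look for a graph that is not $(k-1)$-colorable, has no $K_k$, has $\Delta_0=k-1$, and has small maximum degree. Start from $K_k$ and split one vertex into two nonadjacent vertices $x$ and $y$ that share its $k-1$ edges as equally as possible. This destroys the clique, but the new graph still has no $(k-1)$-coloring in which $x$ and $y$ have the same color. To force them to have the same color, join both to all vertices of a new $K_{k-2}$. Each of $x,y$ now has degree about $(k-2)+\frac{k-1}{2}\approx\frac32k$, so $k\approx\frac23\Delta$.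

\begin{definition}
For $k\ge4$, the graph $O_k$ consists of two nonadjacent vertices $x,y$, a clique $P$ on $k-2$ vertices and a clique $R$ on $k-1$ vertices, pairwise disjoint. All vertices of $P$ are adjacent to both $x$ and $y$. The clique $R$ is partitioned into $R_x$ and $R_y$ with $|R_x|=\lfloor\frac{k-1}2\rfloor$ and $|R_y|=\lceil\frac{k-1}2\rceil=\lfloor\frac k2\rfloor$; the vertices of $R_x$ are adjacent to $x$ and those of $R_y$ to $y$. There are no other edges.
\end{definition}

\begin{lemma}\label{lem:Ok}
For $k\ge4$ we have $\chi(O_k)=k$, $\omega(O_k)=\Delta_0(O_k)=k-1$ and $\Delta(O_k)=k-2+\lfloor k/2\rfloor=\lfloor 3(k-2)/2\rfloor+1$.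
\end{lemma}

\begin{proof}
Vertices of $P$ have degree $(k-3)+2$ and vertices of $R$ have degree $(k-2)+1$, so all vertices other than $x,y$ have degree $k-1$. As $x$ and $y$ are not adjacent, $\Delta_0=k-1$. The largest degree is $d(y)=k-2+\lfloor k/2\rfloor$, and $\lfloor 3(k-2)/2\rfloor=k-3+\lfloor k/2\rfloor$. There is no edge between $P$ and $R$, so every clique lies in one of $P\cup\{x\}$, $P\cup\{y\}$, $R$, $R_x\cup\{x\}$, $R_y\cup\{y\}$. The first three have $k-1$ vertices and the last two have at most $1+\lfloor k/2\rfloor\le k-1$, so $\omega=k-1$. In a $(k-1)$-coloring, $x$ and $y$ both receive the one color missing on $P$. All $k-1$ colors occur on $R$, so this color occurs at a vertex of $R$, which is adjacent to $x$ or to $y$; this is impossible. Hence $\chi\ge k$, and $\chi\le k$ by \eqref{eq:greedy}.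
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp} from Theorem~\ref{thm:main}]
(b) If $\Delta\le 3(k-2)/2$, then $\frac{2\Delta+5}{3}\le k-\frac13$. Together with $\omega,\Delta_0\le k-1$, Theorem~\ref{thm:main} gives $\chi<k$. The graph $O_k$ shows that the degree bound cannot be raised by one.

(a) The upper bound is Theorem~\ref{thm:main}. For $\Delta=2$ take $C_5$, and for $\Delta=3$ take the disjoint union of $C_5$ and $K_{1,3}$; in both cases $\chi=3=\lfloor(2\Delta+5)/3\rfloor$ and $\max\{\omega,\Delta_0\}=2$. Let $\Delta\ge4$ and $k=\lfloor(2\Delta+5)/3\rfloor\ge4$, so $3k\le2\Delta+5$. If $k$ is odd, then $\Delta(O_k)=\frac{3k-5}2\le\Delta$. If $k$ is even, then $3k$ is even and $2\Delta+5$ is odd, so $3k\le2\Delta+4$ and $\Delta(O_k)=\frac{3k-4}2\le\Delta$. The disjoint union of $O_k$ and the star $K_{1,\Delta}$ has maximum degree $\Delta$, $\max\{\omega,\Delta_0\}=k-1$ and $\chi=k$.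
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:poly}]
If $K_{t+1}\subseteq G$, then $\chi>t$. Otherwise $\omega,\Delta_0\le t$, and Theorem~\ref{thm:sharp}(b) with $k=t+1$ gives $\chi\le t$. All vertices of a copy of $K_{t+1}$ have degree at least $t$, and since $\Delta_0=t$ at most one of them has degree greater than $t$. So the copy contains a vertex $v$ with $d(v)=t$ and equals $N(v)\cup\{v\}$. It suffices to test, for each vertex $v$ of degree $t$, whether $N(v)$ is a clique. The graph $O_{t+1}$ has $\Delta_0=t$, $\Delta=\lfloor 3(t-1)/2\rfloor+1$, no $K_{t+1}$ and $\chi=t+1$.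
\end{proof}

\section{Tools and the minimal counterexample}\label{sec:setup}

\subsection{Blocks, lists and Hall's theorem}

A \emph{cutvertex} of a connected graph $T$ is a vertex whose removal disconnects $T$, and a \emph{block} is a maximal connected subgraph that has no cutvertex of its own. A vertex that is not a cutvertex lies in exactly one block, and that block contains all its neighbors; a cutvertex in a block $B$ has a neighbor outside $B$. An \emph{end block} is a block that contains at most one cutvertex of $T$. Either $T$ is a block, and then it is its own end block, or $T$ has at least two end blocks, each containing exactly one cutvertex. For a block $B$ of $T$ we write $B^\circ$ for the set of vertices of $B$ that are not cutvertices of $T$.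

Given a set $A(v)$ of colors, a \emph{list}, for each vertex $v$ of $T$, an \emph{$A$-coloring} is a proper coloring that gives each $v$ a color from $A(v)$.

\begin{theorem}[Borodin; Erd\H{o}s, Rubin and Taylor]\label{thm:ert}
If $T$ is connected, $|A(v)|\ge d_T(v)$ for all $v\in T$, and $T$ has no $A$-coloring, then every block of $T$ is a complete graph or an odd cycle.
\end{theorem}

\begin{lemma}\label{lem:slack}
If $T$ is connected, $|A(w)|\ge d_T(w)$ for all $w\in T$, and $|A(v)|>d_T(v)$ for some $v$, then $T$ has an $A$-coloring.
\end{lemma}

\begin{proof}
Color greedily in order of nonincreasing distance from $v$. Each $w\ne v$ has an uncolored neighbor, closer to $v$, when its turn comes, so fewer than $|A(w)|$ colors are blocked; and $v$ has more colors than neighbors.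
\end{proof}

Hall's theorem says that finite sets $A_1,\dots,A_n$ have distinct representatives $a_i\in A_i$ if and only if any $j$ of the sets have a union of at least $j$ elements. We use it in two forms.

\begin{lemma}\label{lem:cliquelist}
Let $t\ge2$. If a complete graph $K_t$ with lists of size at least $t-1$ has no coloring from its lists, then all lists are equal and have size exactly $t-1$.
\end{lemma}

\begin{proof}
A coloring of $K_t$ from the lists is a choice of distinct representatives. By Hall's theorem some $j\le t$ lists have a union of fewer than $j$ colors. The union has at least $t-1$ colors, so $j=t$, and all lists equal their union, which has size $t-1$.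
\end{proof}

\begin{lemma}\label{lem:charge}
Let $\mathcal T$ and $H$ be finite sets, let $r\ge1$ be an integer, and let each $T\in\mathcal T$ have a set $C(T)\subseteq H$ of candidates. Suppose each $T$ sends nonnegative charges of total at least $1$ to elements of $C(T)$, and each $x\in H$ receives at most $r$ altogether. Then each $T$ can be assigned to an element of $C(T)$ so that every $x\in H$ is used at most $r$ times.
\end{lemma}

\begin{proof}
Any $j$ members of $\mathcal T$ send total charge at least $j$ into the union $C$ of their candidate sets, so $r|C|\ge j$. Replace each $x\in H$ by $r$ copies and apply Hall's theorem.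
\end{proof}

\subsection{Reduction to $k\ge8$}

The core of the paper is the following statement.

\begin{proposition}\label{prop:core}
Let $k\ge8$. Every graph with $\omega\le k-1$, $\Delta_0\le k-1$ and $\Delta\le\lfloor 3(k-2)/2\rfloor$ is $(k-1)$-colorable.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:core}]
Suppose $\chi(G)=k>\max\{\omega,\Delta_0,\frac{2\Delta+5}3\}$. Then $\omega,\Delta_0\le k-1$ and $2\Delta+5\le3k-1$, so $\Delta\le\lfloor3(k-2)/2\rfloor$. If $\Delta\le2$, then $k\le\Delta+1\le\frac{2\Delta+5}3$, which is false. So $\Delta\ge3$, and \eqref{eq:rabern} gives $k\le\frac56(\Delta+1)\le\frac5{12}(3k-4)$, that is, $3k\ge20$ and $k\ge7$. If $k=7$, then $\Delta\le7$ and $\frac56(\Delta+1)\le\frac{20}3<7$, which is again false. So $k\ge8$, contradicting Proposition~\ref{prop:core}.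
\end{proof}

\subsection{Low and high vertices}

From now on $k\ge8$ is fixed, and
\[
m=\lfloor k/2\rfloor\ge4,\qquad q=\lceil k/2\rceil=k-m,\qquad D=\lfloor 3(k-2)/2\rfloor=k+m-3 .
\]
Let $\mathcal G$ be the class of graphs with $\omega\le k-1$, $\Delta_0\le k-1$ and $\Delta\le D$; it is closed under taking subgraphs. Suppose that Proposition~\ref{prop:core} fails, and let $G\in\mathcal G$ be a graph with the fewest vertices that is not $(k-1)$-colorable. A \emph{coloring} always means a proper coloring with colors from $[k-1]=\{1,\dots,k-1\}$. Every proper induced subgraph of $G$ has a coloring. Every vertex has degree at least $k-1$, since otherwise a coloring of $G-v$ extends to $v$.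

Call a vertex \emph{low} if it has degree $k-1$ and \emph{high} if it has degree at least $k$, and let $L$ and $H$ be the sets of low and high vertices. Since $\Delta_0\le k-1$, \emph{the set $H$ is independent}; in particular all neighbors of a high vertex are low. A \emph{component} always means a component of $G[L]$. For $v\in L$ let $H(v)=N(v)\cap H$. If $v$ lies in the component $T$, then $|H(v)|=k-1-d_T(v)$.

\begin{lemma}\label{lem:gallai}
Every block of every component is a complete graph or an odd cycle.
\end{lemma}

\begin{proof}
Take a coloring $c$ of $G-T$ and put $A(v)=[k-1]\setminus c(H(v))$ for $v\in T$. Then $|A(v)|\ge d_T(v)$, and $T$ has no $A$-coloring because $G$ has no coloring. Apply Theorem~\ref{thm:ert}.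
\end{proof}

\section{Coloring the high vertices first}\label{sec:high}

Since $H$ is independent, every map $\psi\colon H\to[k-1]$ is a coloring of $G[H]$. Call a component $T$ \emph{good} for $\psi$ if $\psi$ extends to a coloring of $G[H\cup T]$. Distinct components are not adjacent, so if all components are good for one $\psi$, then $G$ has a coloring. Our task is to find such a $\psi$. There are two simple ways for a component to be good.

\begin{lemma}\label{lem:good}
A component $T$ is good for $\psi$ if one of the following holds.
\begin{enumerate}
\item[(G1)] Some $v\in T$ has two neighbors in $H$ of the same color.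
\item[(G2)] Some complete end block $B$ of $T$ has vertices $v,v'\in B^\circ$ with $\psi(H(v))\ne\psi(H(v'))$.
\end{enumerate}
\end{lemma}

\begin{proof}
Put $A(w)=[k-1]\setminus\psi(H(w))$, so $|A(w)|\ge d_T(w)$ for $w\in T$. If (G1) holds at $v$, then $|A(v)|>d_T(v)$ and Lemma~\ref{lem:slack} applies. Suppose (G1) fails and (G2) holds. Then $|A(v)|=d_T(v)=|B|-1=d_T(v')=|A(v')|$ and $A(v)\ne A(v')$, so there is a color $\alpha\in A(v)\setminus A(v')$. Give $v$ the color $\alpha$ and delete $\alpha$ from the lists of its neighbors. The graph $T-v$ is connected, and each of its vertices still has at least as many colors as neighbors in $T-v$. The vertex $v'$ has lost the neighbor $v$ but no color, so Lemma~\ref{lem:slack} applies to $T-v$.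
\end{proof}

Few colors on $H$ favor (G1), and many colors favor (G2). We shall color $H$ with the $q$ colors of $[q]$. Call a component $T$ \emph{relevant} if $|H(v)|\le q$ for all $v\in T$. A component that is not relevant has a vertex with more than $q$ high neighbors, so it is good by (G1) for every $\psi\colon H\to[q]$. Only the relevant components need attention, and they contain large cliques.

\begin{lemma}\label{lem:relevant}
Every end block $B$ of a relevant component $T$ is complete, with $m\le|B|\le k-1$, and $|H(v)|=k-|B|$ for $v\in B^\circ$.
\end{lemma}

\begin{proof}
Each $v\in T$ has $d_T(v)\ge k-1-q=m-1\ge3$. So $B$ has at least two vertices, $B^\circ\ne\emptyset$, and a vertex $v\in B^\circ$ has all its $d_T(v)\ge 3$ neighbors of $T$ in $B$. Thus $B$ is not a cycle, and it is complete by Lemma~\ref{lem:gallai}. Now $|B|-1=d_T(v)\ge m-1$, $|B|\le\omega\le k-1$, and $|H(v)|=k-1-(|B|-1)$.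
\end{proof}

This is the first use of $k\ge8$: for $k\le7$ we have $m-1\le2$, and the degree bound no longer excludes long odd cycles as end blocks.

The next two examples, both with $k=8$, show the method and the obstacle. Here $m=q=4$ and $D=9$; there are seven colors, and $H$ receives the colors $1,2,3,4$.

\begin{example}\label{ex:K4}
Let $k=8$ and suppose that every relevant component is a $K_4$. Each vertex $v$ of such a component $T$ has $|H(v)|=4$, so $T$ is good by (G1) as soon as one of the four sets $H(v)$ misses one of the four colors. Fix any linear order of $H$, color $H$ in this order, and let $g(v)$ be the last vertex of $H(v)$. When $g(v)$ is about to be colored, the other three vertices of $H(v)$ have their colors. Either two of them already agree, or they carry three colors and only the fourth color is a bad choice for $g(v)$. So $T$ can be saved by excluding one color at $g(v)$. A high vertex can afford to exclude three colors. Hence it suffices to assign each $T$ to one of the vertices $g(v)$, $v\in T$, so that no high vertex is used more than three times. Let $T$ send charge $\frac13$ along each of the four edges $vg(v)$. Then $T$ sends $\frac43\ge1$,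 and a high vertex, having degree at most $9$, receives at most $3$. Lemma~\ref{lem:charge} gives the assignment, all components become good, and $G$ has a coloring.
\end{example}

The count in Example~\ref{ex:K4} is the source of the constant on the side of the upper bound. A high vertex can exclude $q-1$ colors and has degree at most $D\le\frac32(k-2)\le3(q-1)$. So all is well if every relevant component sends at least \emph{three} edges to the high vertices that can save it.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[rounded corners,dashed] (-0.5,-0.65) rectangle (7.0,0.3);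
\foreach \n/\p/\t in {w1/0/w_1,w2/1.2/w_2,w3/2.4/w_3,v1/4.6/v_1,v2/6.4/v_2}
  \node[circle,fill,inner sep=1.6pt,label=below:$\t$] (\n) at (\p,0) {};
\foreach \n/\p/\t in {ya/0.3/y,yb/1.6/y',x/3.2/x,ea/4.3/e_1,eb/5.1/e_1',fa/6.0/e_2,fb/6.8/e_2'}
  \node[circle,draw,inner sep=1.8pt,label=above:$\t$] (\n) at (\p,1.8) {};
\foreach \n in {w1,w2,w3} {\draw (ya)--(\n); \draw (yb)--(\n);}
\foreach \n in {w1,w2,w3,v1,v2} \draw (x)--(\n);
\draw (ea)--(v1)--(eb); \draw (fa)--(v2)--(fb);
\end{tikzpicture}
\caption{A clique $K_5$ of low vertices (in the dashed box; its own edges are not drawn) for $k=8$, with the three high neighbors of each vertex. The vertices $w_1,w_2,w_3$ have the same high neighbors $x,y,y'$; each of $e_1,e_1',e_2,e_2'$ has only one neighbor in the clique.}\label{fig:special}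
\end{figure}

\begin{example}\label{ex:K5}
Let $k=8$ and let $T$ be a component $K_5$ on $w_1,w_2,w_3,v_1,v_2$ with $H(w_i)=\{x,y,y'\}$, $H(v_1)=\{x,e_1,e_1'\}$ and $H(v_2)=\{x,e_2,e_2'\}$, as in Figure~\ref{fig:special}. Now $|H(v)|=3<q$, and excluding one color does not force (G1). But it forces (G1) or (G2): if $T$ is not good, then $\{\psi(y),\psi(y')\}=\{\psi(e_1),\psi(e_1')\}$ is a set of two colors, and once three of these four vertices are colored, at most one color for the fourth makes this true. So the last vertex of the symmetric difference $H(w_1)\triangle H(v_1)$ can save $T$, and likewise for the other pairs. Which vertices these are depends on the order. For $y<y'<e_1<e_1'<e_2<e_2'$ they are $e_1'$ and $e_2'$, with only two edges to $T$. Then $T$ must send $\frac12$ or more along one edge, and a high vertex with nine such edges could receive $\frac92>3$. If instead $y,y'$ come after the $e$'s, the later of them saves $T$ and has three edges to $T$. So $y$ and $y'$ should come late. But $e_1$ may play the role of $y$ for another component of the same kind, and these demands may conflict.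
\end{example}

The following definition and proposition record the mechanism of the two examples.

\begin{definition}\label{def:guard}
Fix a linear order of $H$. A vertex $x\in H$ is a \emph{guard} of the relevant component $T$ if
\begin{enumerate}
\item[(I)] $x=\max H(v)$ for some $v\in T$ with $|H(v)|=q$, or
\item[(II)] $x=\max\bigl(H(v)\triangle H(v')\bigr)$ for some end block $B$ of $T$ and $v,v'\in B^\circ$ with $H(v)\ne H(v')$.
\end{enumerate}
\end{definition}

\begin{proposition}\label{prop:guard}
Suppose that $H$ has a linear order for which every relevant component can be assigned to one of its guards so that each $x\in H$ receives at most $q-1$ components. Then $G$ has a coloring.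
\end{proposition}

\begin{proof}
We color $H$ in the given order with colors from $[q]$. When $x$ is to be colored, each component $T$ assigned to $x$ excludes at most one color, as follows. In case (I), $T$ excludes the color of $[q]$ missing on $H(v)\setminus\{x\}$, if exactly one color is missing. In case (II), say with $x\in H(v)$, put $M=H(v)\setminus H(v')$ and $M'=H(v')\setminus H(v)$; then $T$ excludes the element of $\psi(M')\setminus\psi(M\setminus\{x\})$, if this set is a singleton. In both cases the rule involves only vertices that precede $x$. At most $q-1$ colors are excluded, so $x$ can be given a color of $[q]$ that is not excluded. Let $\psi$ be the resulting map.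

Suppose that a relevant $T$, assigned to $x$, is not good for $\psi$. Then (G1) fails, so $\psi$ is injective on $H(u)$ for each $u\in T$. In case (I), the $q$ vertices of $H(v)$ carry all colors of $[q]$, so $\psi(x)$ is the only color missing on $H(v)\setminus\{x\}$, and it was excluded. In case (II), the block $B$ is complete by Lemma~\ref{lem:relevant} and (G2) fails, so $\psi(H(v))=\psi(H(v'))$. Removing the colors of $H(v)\cap H(v')$ from both sides gives $\psi(M)=\psi(M')$ by injectivity, so $\psi(M')\setminus\psi(M\setminus\{x\})=\{\psi(x)\}$, and again $\psi(x)$ was excluded. Both cases are impossible. So all relevant components are good, the others are good by (G1), and $G$ has a coloring.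
\end{proof}

It remains to find the order and the assignment. Sections~\ref{sec:cliques} and~\ref{sec:special} show that guards of type (II) exist and that the only troublesome blocks look like the one in Example~\ref{ex:K5}. Section~\ref{sec:rigid} shows that the graph is very rigid around such blocks. Sections~\ref{sec:order} and~\ref{sec:charge} build the order and distribute the charge.

\section{Cliques of low vertices}\label{sec:cliques}

A guard of type (II) needs two vertices of $B^\circ$ with different high neighborhoods, and three edges need more than that. So we must bound how many vertices of a low clique can share their high neighbors. All such bounds come from one observation.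

\begin{lemma}\label{lem:star}
Let $K\subseteq L$ be a clique with $|K|\ge2$, and let $c$ be a coloring of $G-K$. Then $c$ is injective on $N(v)\setminus K$ for each $v\in K$, and the sets $c(N(v)\setminus K)$, $v\in K$, are all equal.
\end{lemma}

\begin{proof}
Each $N(v)\setminus K$ has $k-|K|$ elements, so the lists $[k-1]\setminus c(N(v)\setminus K)$ have size at least $|K|-1$. As $G$ has no coloring, Lemma~\ref{lem:cliquelist} says that the lists are equal and have size exactly $|K|-1$. So the color sets are equal and have $k-|K|$ elements.
\end{proof}

The lemma holds for \emph{every} coloring of $G-K$, so any freedom to recolor a vertex near $K$ is likely to give a contradiction. The bound $\Delta\le D$ creates such freedom at a high vertex with many neighbors in $K$.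

\begin{lemma}\label{lem:partial}
Let $K\subseteq L$ be a clique with $|K|\ge2$, and let $x\in H$ be nonadjacent to some vertex of $K$. Then $|N(x)\cap K|\le m-1$.
\end{lemma}

\begin{proof}
We may assume that $x$ has a neighbor $v\in K$; let $v'\in K$ be a nonneighbor. Let $c$ be a coloring of $G-K$. Suppose that a color $j\ne c(x)$ does not occur on $N(x)\setminus K$, and let $c'$ arise from $c$ by recoloring $x$ with $j$. By injectivity the color $c(x)$ occurs on $N(v)\setminus K$ only at $x$, so $c'(N(v)\setminus K)\ne c(N(v)\setminus K)$, while $c'(N(v')\setminus K)=c(N(v')\setminus K)$. This contradicts Lemma~\ref{lem:star} for $c$ or for $c'$. So all $k-2$ colors other than $c(x)$ occur on $N(x)\setminus K$, and $|N(x)\cap K|\le D-(k-2)=m-1$.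
\end{proof}

Lemma~\ref{lem:partial} says nothing about high vertices adjacent to the whole clique. The case in which these are all the high neighbors needs a separate argument, and it is here that $\omega\le k-1$ enters.

\begin{lemma}\label{lem:notall}
Let $T$ be a complete component with $s=k-|T|\le q$. Then the sets $H(v)$, $v\in T$, are not all equal.
\end{lemma}

\begin{proof}
Suppose that they all equal $X$; then $|X|=s\ge1$. If $s=1$, then $T\cup X$ is a $K_k$, so $s\ge2$. Take a coloring of $G-T-X$. Each $x\in X$ has at most $D-|T|$ neighbors outside $T$, so at least $k-1-D+|T|=q+2-s\ge2$ colors are available for it. If two vertices of $X$ have a common available color, give it to both and give the other vertices of the independent set $X$ any available colors; this coloring of $G-T$ is not injective on $X$, contradicting Lemma~\ref{lem:star}. So the sets of available colors are pairwise disjoint, and $s(q+2-s)\le k-1$. But $s(q+2-s)-2q=(s-2)(q-s)\ge0$ and $2q\ge k$, a contradiction.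
\end{proof}

\begin{remark}
Both lemmas fail in $O_k$, where $\Delta=D+1$, $H=\{x,y\}$, and the components are $P$ and $R$. The vertex $y$ has $m$ neighbors in $R$, one more than Lemma~\ref{lem:partial} allows, and all vertices of $P$ have $H(v)=\{x,y\}$. The component $P$ is good only if $\psi(x)=\psi(y)$, and $R$ is good only if $\psi(x)\ne\psi(y)$.
\end{remark}

\section{Exceptional components and special blocks}\label{sec:special}

For each relevant component $T$ we fix a set $\mathcal E_T$ of end blocks. If $T$ is a block, it is complete by Lemma~\ref{lem:relevant}, and $\mathcal E_T=\{T\}$. Otherwise $\mathcal E_T$ consists of two end blocks of $T$. Members of $\bigcup_T\mathcal E_T$ are called \emph{chosen blocks}. For a chosen block $B\in\mathcal E_T$ put $s_B=k-|B|$. By Lemma~\ref{lem:relevant}, $1\le s_B\le q$ and $|H(v)|=s_B$ for $v\in B^\circ$. We have $|B^\circ|=|B|$ if $T$ is complete and $|B^\circ|=|B|-1$ otherwise, so $|B^\circ|\ge m-1\ge3$ always. Since a vertex of $B^\circ$ lies in no other block,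
\begin{equation}\label{eq:disjoint}
B^\circ\cap B'=\emptyset\quad\text{for distinct chosen blocks }B,B'.
\end{equation}

A block with $s_B=q$ provides guards of type (I), one edge for each vertex of $B^\circ$, as in Example~\ref{ex:K4}. For $s_B<q$ we measure how far the sets $H(v)$ are from being equal. Call $W\subseteq B^\circ$ \emph{uniform} if $H(v)$ is the same set for all $v\in W$. Let $\mu(B)$ be the largest size of a uniform set, and let $\delta(B)=|B^\circ|-\mu(B)$.

\begin{lemma}\label{lem:mu}
Let $B\in\mathcal E_T$ with $s_B<q$. Then $|B|\ge m+1$ and $\mu(B)\le m-1$. Hence $\delta(B)\ge2$ if $T$ is complete, and $\delta(B)\ge1$ otherwise; equality holds only if $|B|=m+1$ and $\mu(B)=m-1$.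
\end{lemma}

\begin{proof}
We have $|B|=k-s_B\ge k-q+1=m+1$. Let $W$ be a uniform set of size $\mu(B)\ge1$, with common high neighborhood $J$ of size $s_B$. We find $y\in J$ with a nonneighbor in $B$. If $T$ is complete, Lemma~\ref{lem:notall} gives $v\in B$ with $H(v)\ne J$; the two sets have the same size, so some $y\in J$ is not in $H(v)$. Otherwise let $u$ be the cutvertex in $B$. It has a neighbor in $T$ outside $B$, so $|H(u)|\le k-1-|B|=s_B-1$, and some $y\in J$ is not in $H(u)$. In both cases $W\subseteq N(y)\cap B$, and Lemma~\ref{lem:partial} gives $|W|\le m-1$. The bounds on $\delta(B)$ follow from $|B^\circ|\ge m+1$ in the first case and $|B^\circ|\ge m$ in the second.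
\end{proof}

This lemma explains the choice of $q$. With $q+1$ colors on $H$, each high vertex could exclude one more color, but end blocks with $|B|=m$ and $|B^\circ|=m-1$ would then need guards of type (II), and Lemma~\ref{lem:partial} does not prevent such a $B^\circ$ from being uniform.

If all $B\in\mathcal E_T$ have $s_B<q$, then $\sum_{B\in\mathcal E_T}\delta(B)\ge2$ by Lemma~\ref{lem:mu}. This sum is a lower bound for the number of edges that we can hope to use: in any order, the vertices of $B^\circ$ adjacent to no guard form a uniform set, because two vertices with different high neighborhoods define a guard adjacent to one of them. So a sum of at least $3$ is what we want, and the value $2$ is the obstacle.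

\begin{definition}
A relevant component $T$ is \emph{exceptional} if $s_B<q$ for all $B\in\mathcal E_T$ and $\sum_{B\in\mathcal E_T}\delta(B)=2$, and \emph{ordinary} otherwise. A \emph{special block} is a member of $\mathcal E_T$ for an exceptional $T$.
\end{definition}

Thus an ordinary $T$ either has some $B\in\mathcal E_T$ with $s_B=q$, or has all $s_B<q$ and $\sum_B\delta(B)\ge3$. For an exceptional $T$, equality holds in Lemma~\ref{lem:mu} for each $B\in\mathcal E_T$, so every special block has $|B|=m+1$, $\mu(B)=m-1$ and $s_B=q-1$.

For a special block $B\in\mathcal E_T$ fix a uniform set $W_B\subseteq B^\circ$ with $|W_B|=m-1$, and put $Q_B=B^\circ\setminus W_B$. Then $|Q_B|=2$ if $T$ is complete and $|Q_B|=1$ otherwise. A common high neighbor of $W_B$ already has $m-1$ neighbors in $B$, so by Lemma~\ref{lem:partial} it is adjacent either to all of $B$ or to no vertex of $B\setminus W_B$. Let $X_B$ and $Y_B$ be the sets of common high neighbors of the first and of the second kind. So $H(w)=X_B\cup Y_B$ for $w\in W_B$, and $|X_B|+|Y_B|=q-1$. For $v\in Q_B$ put $E_v=H(v)\setminus X_B$. Since $X_B\subseteq H(v)$, $H(v)\cap Y_B=\emptyset$ and $|H(v)|=q-1$, we get $|E_v|=|Y_B|$,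 $E_v\cap Y_B=\emptyset$ and
\begin{equation}\label{eq:symdiff}
H(w)\triangle H(v)=Y_B\cup E_v\qquad(w\in W_B,\ v\in Q_B).
\end{equation}
In Figure~\ref{fig:special}, $W_B=\{w_1,w_2,w_3\}$, $Q_B=\{v_1,v_2\}$, $X_B=\{x\}$, $Y_B=\{y,y'\}$ and $E_{v_i}=\{e_i,e_i'\}$.

The vertices of $Y_B$ are the natural guards for the component of $B$, and we need enough of them to absorb its charge. For $k\ge9$ one will do; for $k=8$ the final count needs two. The proof for $k=8$ is the only place where the minimality of $G$ is applied to a graph that is not a subgraph of $G$.

\begin{lemma}\label{lem:Ysize}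
For every special block $B$ we have $Y_B\ne\emptyset$, and $|Y_B|\ge2$ if $k=8$.
\end{lemma}

\begin{proof}
If $Y_B=\emptyset$, then $H(v)=X_B$ for $v\in Q_B$, and $W_B\cup\{v\}$ is a uniform set with $m>\mu(B)$ elements.

Let $k=8$, so $m=q=4$, $D=9$, $|B|=5$ and $|X_B|+|Y_B|=3$. Suppose $|Y_B|=1$ and $X_B=\{x,x'\}$. Form $G'$ from $G-B$ by identifying the nonadjacent vertices $x,x'$ to a new vertex $z$. We check that $G'\in\mathcal G$. Each of $x,x'$ has at most $9-5=4$ neighbors outside $B$, so $d_{G'}(z)\le8\le D$, and no other degree increases; thus $\Delta(G')\le D$. The vertices of degree at least $8$ in $G'$ lie in $(H\setminus\{x,x'\})\cup\{z\}$, which is independent because all neighbors of $z$ are in $L$; thus $\Delta_0(G')\le7$. A $K_8$ in $G'$ would consist of $z$ and a clique $K$ of $G$ with $|K|=7$ and $K\subseteq N(x)\cup N(x')\subseteq L$. Neither $x$ nor $x'$ is adjacent to all of $K$, since $K_8\not\subseteq G$. By Lemma~\ref{lem:partial} each has at most $3$ neighbors in $K$, so $7\le6$, which is absurd; thus $\omega(G')\le7$. By minimality $G'$ has a coloring. It gives a coloring of $G-B$ in which $x$ and $x'$ have the same color. Both lie in $N(w)\setminus B$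 for $w\in W_B$, contradicting Lemma~\ref{lem:star}.
\end{proof}

\section{Rigidity around a special block}\label{sec:rigid}

We plan to put the sets $Y_B$ at the end of the order, one after another, and to decide the order inside each $Y_B$ only after the assignment is made, so that any vertex of $Y_B$ can serve as a guard for the component of $B$. This raises two questions. Are the sets $Y_B$ disjoint? And can the other components name their guards without knowing the order inside $Y_B$? The answers come from the tightness of Lemma~\ref{lem:partial} at $y\in Y_B$: such a vertex has exactly $m-1$ neighbors in $B$, so at most $D-(m-1)=k-2$ outside $B$, and it can always be colored after them.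

\begin{lemma}\label{lem:rigid}
Let $S$ be a special block, $X=X_S$, $Y=Y_S$, $v_1\in Q_S$, and let $c$ be a coloring of $G-(S\cup Y)$.
\begin{enumerate}
\item[(a)] For each $y\in Y$, the set $N(y)\setminus S$ consists of exactly $k-2$ vertices with distinct colors. Let $\alpha_y(c)$ be the missing color. The colors $\alpha_y(c)$, $y\in Y$, are distinct, and $\{\alpha_y(c):y\in Y\}=c(H(v_1))\setminus c(X)$; this set depends only on the restriction of $c$ to $H\setminus Y$.
\item[(b)] Each $u\in L\setminus S$ with a neighbor in $Y$ has exactly one neighbor in $Y$ and none in $S$, and the $k-2$ vertices of $N(u)\setminus Y$ carry the $k-2$ colors other than $c(u)$, once each.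
\item[(c)] There are no three pairwise adjacent vertices of $L\setminus S$ that are adjacent, respectively, to three distinct vertices of $Y$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Each $y\in Y$ has at most $k-2$ neighbors outside $S$, so it has an available color. Since $Y$ is independent, any choice of available colors $p_y$, $y\in Y$, extends $c$ to a coloring of $G-S$. Apply Lemma~\ref{lem:star} to the clique $S$, noting that $N(w)\setminus S=X\cup Y$ for $w\in W_S$ and $N(v_1)\setminus S=H(v_1)\subseteq H\setminus Y$. The coloring is injective on $X\cup Y$, and $c(X)\cup\{p_y:y\in Y\}=c(H(v_1))$. So for every choice the $p_y$ are distinct and $\{p_y:y\in Y\}=c(H(v_1))\setminus c(X)$. If some $y$ had two available colors, changing $p_y$ alone would remove the old color from the set on the left, while the right side is fixed. So each $y$ has exactly one available color, which means that $k-2$ colors occur on the at most $k-2$ vertices of $N(y)\setminus S$.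

(b) Let $u$ be adjacent to $y\in Y$, and let $\gamma=c(u)$. Suppose that recoloring $u$ with some $\gamma'\ne\gamma$ gives a coloring $c'$ of $G-(S\cup Y)$. By (a) for $c$, the vertices of $N(y)\setminus(S\cup\{u\})$ carry all colors except $\gamma$ and $\alpha_y(c)$. By (a) for $c'$, they do not carry $\gamma'$. Hence $\gamma'=\alpha_y(c)$ and $\alpha_y(c')=\gamma$. The colorings $c$ and $c'$ agree on $H\setminus Y$, so they have the same set of missing colors, and $\gamma=\alpha_{y'}(c)$ for some $y'\in Y$. Under $c$, the color $\gamma=c(u)$ does not occur on $N(y')\setminus S$, so $u$ is not adjacent to $y'$; in particular $y'\ne y$. Then $\alpha_{y'}(c')=\alpha_{y'}(c)=\gamma=\alpha_y(c')$, contradicting (a) for $c'$. So $u$ cannot be recolored: all $k-2$ colors other than $\gamma$ occur on $N(u)\setminus(S\cup Y)$. As $d(u)=k-1$ and $y\in N(u)$, this set has exactly $k-2$ vertices, and $y$ is the only neighbor of $u$ in $S\cup Y$.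

(c) First let $u,u'\in L\setminus S$ be adjacent, with $u$ adjacent to $y$ and $u'$ adjacent to $y'$, where $y\ne y'$ are in $Y$. We show that $c(u')=\alpha_y(c)$. By (b), $u'$ is the only neighbor of $u$ outside $Y$ with color $c(u')$, and $u$ is the only neighbor of $u'$ outside $Y$ with color $c(u)$. So exchanging the colors of $u$ and $u'$ gives a coloring $c'$ of $G-(S\cup Y)$. By (b), $u'$ is not adjacent to $y$, so on $N(y)\setminus S$ only the color of $u$ changes, from $c(u)$ to $c(u')$. The other vertices of $N(y)\setminus S$ carry all colors except $c(u)$ and $\alpha_y(c)$, and by (a) for $c'$ they do not carry $c(u')$. As $c(u')\ne c(u)$, we get $c(u')=\alpha_y(c)$. Now if $u,u',u''$ are pairwise adjacent and attached to distinct $y,y',y''$, then applying this to the pairs $u',u$ and $u'',u$ gives $c(u)=\alpha_{y'}(c)$ and $c(u)=\alpha_{y''}(c)$, contradicting (a).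
\end{proof}

Part (a) says that the color of $y\in Y_S$ in a coloring of $G-S$ cannot be changed while the rest of $H$ keeps its colors. The next lemma turns this into a restriction on how $y$ meets another large clique: if $y$ could take either of two colors from that clique, one of them would leave the clique colorable.

\begin{lemma}\label{lem:onenbr}
Let $S$ be a special block, $y\in Y_S$, and let $B\ne S$ be a chosen block. If $y$ has a nonneighbor in $B^\circ$, then $y$ has at most one neighbor in $B^\circ$.
\end{lemma}

\begin{proof}
Suppose that $b\in B^\circ$ is not adjacent to $y$ and that $y$ has at least two neighbors in $B^\circ$; fix one of them, $a$. By \eqref{eq:disjoint}, $B^\circ\cap S=\emptyset$. Let $c$ be a coloring of $G-S$, and let $J=c(N(y)\cap B^\circ)$. By Lemma~\ref{lem:rigid}(a), applied to the restriction of $c$ to $G-(S\cup Y_S)$, the neighbors of $y$ outside $S$ have distinct colors. So $|J|\ge2$, no color of $J$ occurs on a neighbor of $y$ outside $S\cup B^\circ$, and $c(y)\notin J$. For $j\in J$ let $c_j$ be obtained from $c$ by uncoloring $B^\circ$ and recoloring $y$ with $j$; this is a coloring of $G-S-B^\circ$.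

Let $n=|B^\circ|\ge3$. Each vertex of the clique $B^\circ$ has exactly $k-n$ neighbors outside $B^\circ$, of which those in $S$ are uncolored, so it has at least $n-1$ available colors. By Lemma~\ref{lem:cliquelist}, $c_j$ extends to $B^\circ$ unless the sets of colors seen on $N(v)\setminus B^\circ$, $v\in B^\circ$, all coincide and have $k-n$ elements. Let $\Gamma$ be the set of colors on $N(b)\setminus B^\circ$ and $\Gamma_a$ the set of colors on $N(a)\setminus(B^\circ\cup\{y\})$. Neither depends on $j$, and $|\Gamma_a|\le k-n-1$. If $c_j$ does not extend, then $\Gamma=\Gamma_a\cup\{j\}$ and $|\Gamma|=k-n$, so $\Gamma\setminus\Gamma_a=\{j\}$. This holds for at most one $j$.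

So for some $j\in J$ we obtain a coloring $c'$ of $G-S$ with $c'(y)=j\ne c(y)$ and $c'=c$ on $H\setminus\{y\}$. Take $v_1\in Q_S$ and $w\in W_S$; then $y\notin H(v_1)$ and $y\in H(w)$. Lemma~\ref{lem:star} for $S$ gives $c(H(w))=c(H(v_1))=c'(H(v_1))=c'(H(w))$, with $c$ and $c'$ injective on $H(w)$. Since $c$ and $c'$ agree on $H(w)\setminus\{y\}$, this forces $c'(y)=c(y)$, a contradiction.
\end{proof}

We can now answer the two questions.

\begin{corollary}\label{cor:levels}
Let $S$ be a special block and $B\ne S$ a chosen block.
\begin{enumerate}
\item[(a)] If $B$ is special, then $Y_S\cap Y_B=\emptyset$.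
\item[(b)] If $v\in B^\circ$, then $|H(v)\cap Y_S|\le1$.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) A vertex $y\in Y_S\cap Y_B$ has the $m-1\ge3$ neighbors $W_B$ in $B^\circ$ and a nonneighbor in $Q_B\subseteq B^\circ$, contradicting Lemma~\ref{lem:onenbr}. (b) By \eqref{eq:disjoint}, $v\in L\setminus S$; apply Lemma~\ref{lem:rigid}(b).
\end{proof}

\section{The order of $H$ and the candidates}\label{sec:order}

\subsection{Levels}

Let $(B,v)$ be a pair with $B$ special and $v\in Q_B$. By \eqref{eq:symdiff}, the guard defined by $v$ and $w\in W_B$ lies in $Y_B$ unless $E_v$ contains a later vertex, which then lies in some later $Y_{B'}$ and is charged at the expensive rate $\frac12$ per edge. We cannot avoid this, but we can order the special blocks so that no $Y_{B'}$ is hit too often on average.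

\begin{lemma}\label{lem:order}
The special blocks have an enumeration $B_1,\dots,B_p$ such that, writing $Y_i=Y_{B_i}$ and
\[
e(y)=\bigl|\{v:\ v\in Q_{B_j}\text{ for some }j<i,\ y\in E_v\}\bigr|\qquad(y\in Y_i),
\]
we have $\sum_{y\in Y_i}e(y)\le2|Y_i|$ for all $i$.
\end{lemma}

\begin{proof}
Let $\mathcal S$ be a nonempty set of special blocks, and consider the pairs $(v,y)$ with $v\in Q_B$ for some $B\in\mathcal S$ and $y\in E_v\cap\bigcup_{B'\in\mathcal S}Y_{B'}$. As $|E_v|=|Y_B|$ and $|Q_B|\le2$, there are at most $2\sum_{B\in\mathcal S}|Y_B|$ pairs. The sets $Y_{B'}$ are disjoint by Corollary~\ref{cor:levels}(a), so some $B^*\in\mathcal S$ has at most $2|Y_{B^*}|$ pairs with $y\in Y_{B^*}$. Start with the set of all special blocks, let $B_p=B^*$, remove it and repeat. Then $B_i$ is chosen from $\mathcal S=\{B_1,\dots,B_i\}$, and the pairs counted by $\sum_{y\in Y_i}e(y)$ are among those with $y\in Y_i$.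
\end{proof}

Fix this enumeration, put $H_0=H\setminus(Y_1\cup\dots\cup Y_p)$, and fix a linear order of $H_0$. A linear order of $H$ is \emph{admissible} if it lists first $H_0$ in the fixed order and then $Y_1,Y_2,\dots,Y_p$, each in an arbitrary \emph{inner order}. The \emph{levels} are the singletons $\{x\}$, $x\in H_0$, and the sets $Y_1,\dots,Y_p$. They partition $H$ and are linearly ordered in the same way by all admissible orders. The \emph{top level} of a nonempty set $M\subseteq H$ is the highest level that meets $M$. If $M$ meets its top level in a single vertex $x$, we call $x$ the \emph{peak} of $M$; then $x=\max M$ in every admissible order.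

\subsection{Ordinary components}

Let $T$ be ordinary and $B\in\mathcal E_T$; then $B$ is not special. If $s_B=q$, each set $H(v)$, $v\in B^\circ$, has a peak by Corollary~\ref{cor:levels}(b), and we let $R_B$ be the set of these peaks. If $s_B<q$, we let $R_B$ be the set of peaks of those sets $H(v)\triangle H(v')$, $v,v'\in B^\circ$, that are nonempty and have a peak. The \emph{candidates} of $T$ are the elements of $C(T)=\bigcup_{B\in\mathcal E_T}R_B$. Each of them is a guard of $T$ in every admissible order. For $x\in H$ let $n_T(x)$ be the number of neighbors of $x$ in $\bigcup_{B\in\mathcal E_T}B^\circ$.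

The price for leaving the inner orders open is that a symmetric difference may have no peak: its top level may contain one vertex of $H(v)$ and another of $H(v')$. Lemmas~\ref{lem:rigid}(c) and~\ref{lem:onenbr} show that a third vertex of the block repairs this.

\begin{lemma}\label{lem:uniform}
Let $T$ be ordinary, $B\in\mathcal E_T$ with $s_B<q$, and let $U_B$ be the set of vertices of $B^\circ$ with no neighbor in $R_B$. If $|U_B|\ge3$, then $U_B$ is uniform.
\end{lemma}

\begin{proof}
Suppose not. Then there are distinct $a_1,a_2,a_3\in U_B$ such that $H(a_1),H(a_2),H(a_3)$ are not all equal. Let $\Lambda$ be the highest level on which the traces $H(a_i)\cap\Lambda$ are not all equal. If two of the vertices have different traces, then $\Lambda$ is the top level of the symmetric difference of their high neighborhoods, since all three sets agree above $\Lambda$. This difference has no peak: a peak would lie in $R_B$ and be adjacent to one of the two vertices, which are in $U_B$. So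
\begin{equation}\label{eq:two}
\text{two different traces have a symmetric difference with at least two elements.}
\end{equation}
Hence $\Lambda=Y_S$ for a special block $S$, and $S\ne B$. By Corollary~\ref{cor:levels}(b) each trace has at most one element. Not all traces are equal, so some trace is a singleton, and then \eqref{eq:two} shows that no trace is empty. Write $H(a_i)\cap Y_S=\{y_i\}$. If exactly two of the $y_i$ agree, say $y_1=y_3\ne y_2$, then $y_1$ has the neighbors $a_1,a_3$ and the nonneighbor $a_2$ in $B^\circ$, contradicting Lemma~\ref{lem:onenbr}. If $y_1,y_2,y_3$ are distinct, then the pairwise adjacent vertices $a_1,a_2,a_3\in L\setminus S$ contradict Lemma~\ref{lem:rigid}(c).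
\end{proof}

\begin{lemma}\label{lem:three}
Every ordinary component $T$ satisfies $\sum_{x\in C(T)}n_T(x)\ge3$.
\end{lemma}

\begin{proof}
The sum counts the edges between $C(T)$ and $\bigcup_{B\in\mathcal E_T}B^\circ$. If some $B\in\mathcal E_T$ has $s_B=q$, each of the at least three vertices $v\in B^\circ$ is adjacent to the peak of $H(v)$, and we are done. So let $s_B<q$ for all $B\in\mathcal E_T$; then $\sum_B\delta(B)\ge3$. Put $V_B=B^\circ\setminus U_B$. The sum in the lemma is at least $\sum_B|V_B|$; suppose that $\sum_B|V_B|\le2$. By Lemma~\ref{lem:uniform},
\begin{equation}\label{eq:VB}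
|U_B|\ge3\quad\text{implies}\quad|U_B|\le\mu(B),\ \text{ that is, }\ |V_B|\ge\delta(B).
\end{equation}
If $T$ is complete, then $|U_T|\ge(m+1)-2\ge3$ by Lemma~\ref{lem:mu}, so $|V_T|\ge\delta(T)\ge3$, a contradiction. Otherwise let $\mathcal E_T=\{B,B'\}$; both $B^\circ$ and $B'^\circ$ have at least $m\ge4$ vertices. If $|U_B|\ge3$ and $|U_{B'}|\ge3$, then \eqref{eq:VB} gives $|V_B|+|V_{B'}|\ge\delta(B)+\delta(B')\ge3$, a contradiction. In the remaining case, say $|U_B|\le2$. Then $|V_B|\ge2$, so $V_{B'}=\emptyset$ and $|U_{B'}|\ge4$, and \eqref{eq:VB} gives $\delta(B')=0$, contradicting Lemma~\ref{lem:mu}.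
\end{proof}

\subsection{Exceptional components}

A \emph{slot} of an exceptional component $T$ is a pair $(B,v)$ with $B\in\mathcal E_T$ and $v\in Q_B$. There are exactly two: either one block with $|Q_B|=2$, or two blocks with $|Q_B|=1$. Consider a slot $(B_i,v)$, take $w\in W_{B_i}$, and recall from \eqref{eq:symdiff} that $H(w)\triangle H(v)=Y_i\cup E_v$ with $E_v\cap Y_i=\emptyset$.
\begin{itemize}
\item The slot is \emph{foreign} if $E_v$ meets some $Y_{i'}$ with $i'>i$. For the largest such $i'$, the set $Y_{i'}$ is the top level of $Y_i\cup E_v$, and $E_v\cap Y_{i'}$ is a single vertex $y'$ by Corollary~\ref{cor:levels}(b). So $y'$ is a guard of $T$ in every admissible order. It is the only candidate of the slot.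
\item The slot is \emph{own} otherwise. Then the top level of $Y_i\cup E_v$ is $Y_i$, which is nonempty by Lemma~\ref{lem:Ysize}. Every $y\in Y_i$ is a candidate of the slot; it is a guard of $T$ in every admissible order in which $y$ is the last vertex of $Y_i$.
\end{itemize}
Let $C(T)$ be the set of candidates of the two slots of $T$.

\section{Distributing the charge}\label{sec:charge}

\begin{lemma}\label{lem:assign}
Every relevant component $T$ can be assigned to a vertex of $C(T)$ so that each $x\in H$ receives at most $q-1$ components.
\end{lemma}

\begin{proof}
We define charges and apply Lemma~\ref{lem:charge} with $r=q-1$. An ordinary $T$ sends $\frac13n_T(x)$ to each $x\in C(T)$, in total at least $1$ by Lemma~\ref{lem:three}. An exceptional $T$ sends $\frac12$ for each of its two slots: to the candidate $y'$ for a foreign slot, and to the vertices of $Y_i$, in a way specified below, for an own slot $(B_i,v)$. It remains to bound what each $x\in H$ receives. From ordinary components, $x$ receives at most $\frac13$ for each edge that joins it to an ordinary component.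

A vertex $x\in H_0$ is charged only by ordinary components, so it receives at most $\frac D3\le\frac{k-2}2\le q-1$.

Let $y\in Y_i$. A foreign slot $(B_j,v)$ with candidate $y$ has $j<i$ and $y\in E_v$, and $v$ determines the slot by \eqref{eq:disjoint}. So there are at most $e(y)$ such slots, and they send at most $\frac12e(y)$. The vertex $y$ has $k-2$ neighbors outside $B_i$ by Lemma~\ref{lem:rigid}(a). The $e(y)$ vertices $v$ in the definition of $e(y)$ are among them, by \eqref{eq:disjoint}, and lie in exceptional components; in particular $e(y)\le k-2$. The block $B_i$ also lies in an exceptional component. So at most $k-2-e(y)$ edges join $y$ to ordinary components. Apart from own slots, $y$ therefore receives at most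
\[
\frac{e(y)}2+\frac{k-2-e(y)}3=\frac{k-2}3+\frac{e(y)}6\le\frac{k-2}2\le q-1 .
\]
So the residual capacity $\rho(y)=q-1-\frac{k-2}3-\frac{e(y)}6$ is nonnegative. A single $\rho(y)$ may be small, but Lemma~\ref{lem:order} controls the sum:
\[
\sum_{y\in Y_i}\rho(y)\ \ge\ |Y_i|\Bigl(q-1-\frac{k-2}3\Bigr)-\frac{2|Y_i|}6\ =\ |Y_i|\Bigl(q-1-\frac{k-1}3\Bigr).
\]
The right side is at least $1$ by Lemma~\ref{lem:Ysize}. For $k=8$ it is at least $2(3-\frac73)=\frac43$; for $k=9$ it is at least $4-\frac83=\frac43$; and for $k\ge10$ it is at least $\frac k2-1-\frac{k-1}3=\frac{k-4}6\ge1$. The only own slots that charge $Y_i$ are those of the form $(B_i,v)$, because the sets $Y_1,\dots,Y_p$ are disjoint. There are at most two of them, with total charge at most $1$. Let each of them split its $\frac12$ over $Y_i$ in proportion to $\rho$; then $y$ receives at most $\rho(y)/\sum_{y''\in Y_i}\rho(y'')\le\rho(y)$ from them, and at most $q-1$ altogether.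
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:core}]
Take the assignment of Lemma~\ref{lem:assign}, and for each exceptional component fix one slot of which its assigned vertex is a candidate. For each $i$, the slots of the form $(B_i,v)$ all belong to the component that contains $B_i$, so at most one fixed slot is an own slot of this form. If there is one, choose the inner order of $Y_i$ so that the vertex assigned to that component comes last; otherwise choose it arbitrarily. In the resulting admissible order, every relevant component is assigned to one of its guards: for ordinary components and fixed foreign slots this holds in every admissible order, and for fixed own slots it holds by the choice of the inner orders. Each $x\in H$ receives at most $q-1$ components, so $G$ has a coloring by Proposition~\ref{prop:guard}. This contradicts the choice of $G$.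
\end{proof}

With Proposition~\ref{prop:core}, the proofs of Theorem~\ref{thm:main}, Theorem~\ref{thm:sharp} and Corollary~\ref{cor:poly} are complete.

\begin{thebibliography}{9}

\bibitem{IBT} \emph{Improving Brooks' Theorem}, \texttt{https://landon.github.io/graphdata/Papers/brooks\_beamer\%202.pdf}

\bibitem{KRS} Kostochka, Rabern and Stiebitz, 2010.

\bibitem{Rabern} Rabern, 2010.

\bibitem{Stacho} Stacho, 2001.

\end{thebibliography}
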